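\title{Wave operators over a bounded background potential: the critical decay exponent is the dimension}

\begin{abstract}
Let $H_0=-\Delta+V_0$ on $L_2(\mathbb R^d)$ with $V_0$ bounded, and let $H=H_0+V$ with $V(x)=O(|x|^{-\rho})$. The wave operators $W^\pm(H,H_0)$ exist for every bounded $V_0$ if $\rho>d$, and for $V_0=0$ if $\rho>1$. We show that for $d\ge2$ the condition $\rho>1$ does not suffice in general. There is one potential $V_0$, $0\le V_0\le 2d$, such that for every $\rho\in(0,d)$ neither wave operator exists for a generic $V$ of order $|x|^{-\rho}$, also among smooth $V$ with symbol bounds and among nonnegative $V$. The potential $V_0$ is a sum of $d$ one-dimensional sparse barrier potentials. It has states in the absolutely continuous subspace that remain in a ball of radius $r$ for a time much longer than $r^\rho$, for a sequence of radii $r\to\infty$.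
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathcal H=L_2(\mathbb R^d)$, let $V_0$ and $V$ be real bounded measurable functions on $\mathbb R^d$, and put
\[
H_0=-\Delta+V_0,\qquad H=H_0+V .
\]
Both operators are self-adjoint on the Sobolev space $H^2(\mathbb R^d)$. We think of $V_0$ as a background about which nothing is known except that it is bounded, and of $V$ as a perturbation that decays: $V(x)=O(|x|^{-\rho})$ as $|x|\to\infty$.

For a self-adjoint operator $A$ and a vector $\varphi$, the spectral measure $\mu_\varphi$ is the finite Borel measure $\mu_\varphi(S)=\|\mathbf 1_S(A)\varphi\|^2$ on $\mathbb R$. Its Fourier transform is $\hat\mu_\varphi(t)=\int e^{-itE}\,d\mu_\varphi(E)=\langle\varphi,e^{-itA}\varphi\rangle$; inner products are linear in the second argument. The vectors $\varphi$ whose spectral measure is absolutely continuous with respect to Lebesgue measure form a closed subspace $\mathcal H_{ac}(A)$. Let $P_0^{(ac)}$ be the orthogonal projection onto $\mathcal H_{ac}(H_0)$.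 The wave operators are the strong limits
\[
W^\pm(H,H_0)=s\text{-}\lim_{t\to\pm\infty}e^{iHt}e^{-iH_0t}P_0^{(ac)},
\]
when these limits exist. If $\varphi\in\mathcal H_{ac}(H_0)$ and $\psi=W^+\varphi$, then $\|e^{-iHt}\psi-e^{-iH_0t}\varphi\|\to0$ as $t\to+\infty$. So $W^+$ exists exactly when every absolutely continuous motion in the background is the asymptote of a perturbed motion, and likewise for $W^-$ in the past.

How much decay of $V$ does this require? For $\varphi\in H^2(\mathbb R^d)$,
\[
\frac{d}{dt}\,e^{iHt}e^{-iH_0t}\varphi=i\,e^{iHt}Ve^{-iH_0t}\varphi ,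
\]
so the limit exists whenever $\|Ve^{-iH_0t}\varphi\|$ is integrable in $t$. What matters is where the state $e^{-iH_0t}\varphi$ is located at time $t$. There are two extreme cases. If $H_0\varphi=E\varphi$, the state does not move, and no decay of $V$ helps: if $e^{i(H-E)t}\varphi\to\psi$, then $\psi$ is invariant under the group $e^{i(H-E)s}$, so $\|\varphi-\psi\|=\|e^{i(H-E)t}\varphi-\psi\|\to0$, which forces $\varphi=\psi$, $H\varphi=E\varphi$ and $V\varphi=0$. The projection $P_0^{(ac)}$ removes such vectors. If, on the other hand, $V_0=0$, a wave packet with momenta near $\xi\ne0$ is found at distance about $2|\xi||t|$ from the origin, where $V$ has size $|t|^{-\rho}$, and this is integrable when $\rho>1$.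

Two results are known. Trace-class theory shows that $W^\pm(H,H_0)$ exist, and are complete (their range is $\mathcal H_{ac}(H)$), if $V_0$ is an arbitrary bounded function and $\rho>d$. Smooth theory gives existence under the weaker condition $\rho>1$ for special $V_0$, for example $V_0=0$. For $d=1$ the two conditions on $\rho$ coincide. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Let $d>1$. Do the wave operators $W^\pm(H,H_0)$ exist for arbitrary real $V_0\in L_\infty(\mathbb R^d)$ and real bounded $V$ with $V(x)=O(|x|^{-\rho})$, assuming only that $\rho>1$?}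
\medskip

A state in $\mathcal H_{ac}(H_0)$ leaves every ball: $e^{-iH_0t}\varphi\to0$ weakly by the Riemann--Lebesgue lemma, and $\mathbf 1_{|x|\le r}(H_0+i)^{-1}$ is compact. If it always left at linear speed, as in the free case, one would expect a positive answer and regard the exponent $d$ as an artifact of the trace-class method. The answer is negative, because absolute continuity allows a much slower escape.

For $\rho>0$ let $X_\rho$ be the Banach space of real measurable $V$ on $\mathbb R^d$ with
\[
\|V\|_{X_\rho}=\operatorname{ess\,sup}_x\,(1+|x|)^\rho|V(x)|<\infty ,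
\]
and let $S_\rho$ be the Fr\'echet space of real $C^\infty$ functions $V$ for which the seminorms $p_\gamma(V)=\sup_x(1+|x|)^{\rho+|\gamma|}|\partial^\gamma V(x)|$ are finite for all multi-indices $\gamma$. A subset of a metric space is \emph{meager} if it is a countable union of sets whose closures have empty interior. By the Baire theorem, a nonempty complete metric space is not meager in itself.

\begin{theorem}\label{thm:main}
Let $d\ge2$. There is $V_0\in L_\infty(\mathbb R^d)$, $0\le V_0\le2d$, such that for every $\rho\in(0,d)$ the following hold, with $H_0=-\Delta+V_0$ and $H=H_0+V$.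
\begin{itemize}
\item[(a)] There is a real $V\in L_\infty(\mathbb R^d)$ with $V(x)=O(|x|^{-\rho})$ for which neither $W^+(H,H_0)$ nor $W^-(H,H_0)$ exists.
\item[(b)] More strongly, there is a single vector $\varphi=\varphi_\rho\in P_0^{(ac)}\mathcal H$ such that the set of $V$ for which $\lim_{t\to+\infty}e^{iHt}e^{-iH_0t}\varphi$ or $\lim_{t\to-\infty}e^{iHt}e^{-iH_0t}\varphi$ exists is meager in $X_\rho$, in $S_\rho$, and in the cones of nonnegative elements of $X_\rho$ and of $S_\rho$.
\end{itemize}
\end{theorem}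

Part (a) with $\rho\in(1,d)$ answers the Problem negatively in every dimension $d>1$, with one and the same $V_0$ for all such $\rho$. Part (b) shows that neither smoothness with symbol bounds nor positivity of $V$ helps. Together with the trace-class result for $\rho>d$, the theorem shows that the power threshold is exactly $\rho=d$. The endpoint $\rho=d$ is not settled here.

The proof has a soft part and a constructive part. The soft part (Section~\ref{sec:trap}) shows that a state which stays in a ball of radius $r_n$ for a time much longer than $r_n^\rho$, for some $r_n\to\infty$, behaves like the eigenvector above: for generic $V$ of order $|x|^{-\rho}$ the limit does not exist. The constructive part produces such a state inside $\mathcal H_{ac}(H_0)$. On the half-line, a barrier at distance $L$ of width proportional to $\log L$ holds a state for a time about $L^{1+b}$, where $b>0$ is set by the width and the energy, and it makes the spectral measure H\"older continuous of order about $1/(1+b)$ and no better. Section~\ref{sec:one}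 computes this for one barrier, and Sections~\ref{sec:sparse}--\ref{sec:escape} prove the corresponding bounds for a sparse sequence of barriers. A product of $d$ such states is still trapped for a time $L^{1+b}$, while its spectral measure is a convolution of $d$ H\"older measures, which is absolutely continuous for almost every choice of dilations if $d/(1+b)>1$ (Section~\ref{sec:product}). The two requirements $\rho<1+b$ and $1+b<d$ are compatible exactly when $\rho<d$.

\section{Trapped states}\label{sec:trap}

In this section $V_0\in L_\infty(\mathbb R^d)$ is real and arbitrary, $d\ge1$, and $\varphi_t=e^{-iH_0t}\varphi$.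

\begin{definition}\label{def:trapped}
Let $\rho>0$. A unit vector $\varphi\in\mathcal H$ is \emph{$\rho$-trapped} for $H_0$ if there are $r_n\to\infty$ and $\tau_n>0$ such that
\[
\tau_nr_n^{-\rho}\to\infty\qquad\text{and}\qquad q_n:=\sup_{0\le t\le\tau_n}\|\mathbf 1_{|x|>r_n}\varphi_t\|\to0 .
\]
\end{definition}

We use Duhamel's inequality: if $A$ is self-adjoint, $B$ is bounded and self-adjoint, and $s\ge0$, then
\begin{equation}\label{eq:duhamel}
\|e^{-i(A+B)s}\psi-e^{-iAs}\psi\|\le\int_0^s\|Be^{-iAs'}\psi\|\,ds' .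
\end{equation}
It follows by integrating the derivative of $e^{i(A+B)s'}e^{-iAs'}\psi$ for $\psi$ in the domain of $A$, and then by density. In particular $\|e^{i(A+B)t}-e^{iAt}\|\le|t|\,\|B\|$ for real $t$.

Fix $\zeta\in C_c^\infty(\mathbb R^d)$ with $0\le\zeta\le1$, $\zeta=1$ for $|x|\le1$ and $\zeta=0$ for $|x|\ge2$. For $\delta>0$ consider the plateaus
\[
Z_n(x)=\delta_n\zeta(x/r_n),\qquad\delta_n=\delta r_n^{-\rho}.
\]
If $r_n\ge1$, then $1+|x|\le3r_n$ on the support of $Z_n$, so
\begin{equation}\label{eq:plateau}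
p_\gamma(Z_n)\le 3^{\rho+|\gamma|}\,\|\partial^\gamma\zeta\|_\infty\,\delta\qquad\text{for all }\gamma,
\end{equation}
uniformly in $n$. The plateaus are small perturbations in $X_\rho$ and in each seminorm of $S_\rho$. A trapped state, however, sees $Z_n$ as the constant $\delta_n$. Indeed $|Z_n-\delta_n|\le\delta_n\mathbf 1_{|x|>r_n}$, and \eqref{eq:duhamel} with $A=H_0+\delta_n$ gives
\[
\|e^{-i(H_0+Z_n)t}\varphi-e^{-i\delta_nt}\varphi_t\|\le\delta_nt\,q_n\qquad(0\le t\le\tau_n).
\]
The time $t=\pi/\delta_n=\pi r_n^\rho/\delta$ is allowed for large $n$ because $\tau_nr_n^{-\rho}\to\infty$, and at that time the perturbed motion is close to $-\varphi_t$. One plateau does not destroy the wave operators, since it has compact support and the trace-class result applies to it. The sign change must happen at infinitely many scales, each time on top of the perturbation accumulated so far. The Baire theorem organizes this. The only new difficulty is that nothing is known about the dynamics of the accumulated operator $H_0+V_*$; but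 if the limit is nearly attained for $V_*$, that dynamics follows $\varphi_t$, and so it is trapped as well.

\begin{proposition}\label{prop:baire}
Let $\rho>0$, let $\varphi$ be $\rho$-trapped for $H_0$, and let $X$ be $X_\rho$, $S_\rho$, or the cone of nonnegative elements of one of these spaces. Then the set of $V\in X$ for which $\lim_{t\to+\infty}e^{i(H_0+V)t}e^{-iH_0t}\varphi$ exists is meager in $X$.
\end{proposition}

\begin{proof}
For $N\in\mathbb N$ let
\[
\mathcal E_N=\bigl\{V\in X:\ \|e^{i(H_0+V)t}\varphi_t-e^{i(H_0+V)s}\varphi_s\|\le\tfrac14\ \text{ for all }s,t\ge N\bigr\}.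
\]
If the limit exists for $V$, then $V\in\mathcal E_N$ for some $N$. Each $\mathcal E_N$ is closed, because $\|e^{i(H_0+V)t}-e^{i(H_0+V')t}\|\le|t|\,\|V-V'\|_\infty$ and convergence in $X$ implies convergence in $L_\infty$. It remains to show that $\mathcal E_N$ has empty interior.

Suppose that $V_*$ is an interior point of $\mathcal E_N$, and put $V_n=V_*+Z_n$. Then $V_n\in X$, also when $X$ is a cone, since $Z_n\ge0$. A neighborhood of $V_*$ in $X$ contains all $V\in X$ for which finitely many of the seminorms of $V-V_*$ (in $X_\rho$, the norm) are small enough. By \eqref{eq:plateau} we may therefore fix $\delta>0$ so small that $V_n\in\mathcal E_N$ for all $n$ with $r_n\ge1$.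

Let $H_*=H_0+V_*$, $H_n=H_0+V_n$ and $t_n=N+\pi/\delta_n$; then $t_n\le\tau_n$ for large $n$. For any $V$, applying the unitary $e^{-i(H_0+V)t}$ gives $\|e^{i(H_0+V)t}\varphi_t-e^{i(H_0+V)N}\varphi_N\|=\|\varphi_t-e^{-i(H_0+V)(t-N)}\varphi_N\|$. Since $V_*,V_n\in\mathcal E_N$,
\begin{equation}\label{eq:follow}
\|e^{-iH_*(t-N)}\varphi_N-\varphi_t\|\le\tfrac14\quad(t\ge N),\qquad\|e^{-iH_n(t_n-N)}\varphi_N-\varphi_{t_n}\|\le\tfrac14 .
\end{equation}
The first inequality yields $\|\mathbf 1_{|x|>r_n}e^{-iH_*(t-N)}\varphi_N\|\le\frac14+q_n$ for $N\le t\le t_n$. Apply \eqref{eq:duhamel} with $A=H_*+\delta_n$, $B=Z_n-\delta_n$ and $s=t_n-N$. Since $|B|\le\delta_n\mathbf 1_{|x|>r_n}$, $\delta_ns=\pi$ and $e^{-i\delta_ns}=-1$,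
\[
\|e^{-iH_n(t_n-N)}\varphi_N+e^{-iH_*(t_n-N)}\varphi_N\|\le\pi\bigl(\tfrac14+q_n\bigr).
\]
By \eqref{eq:follow} both vectors on the left are within $\frac14$ of $\varphi_{t_n}$, so
\[
2=\|2\varphi_{t_n}\|\le\tfrac14+\tfrac14+\pi\bigl(\tfrac14+q_n\bigr)<1.3+\pi q_n ,
\]
which is false for large $n$.
\end{proof}

Every eigenvector of $H_0$ is $\rho$-trapped for all $\rho$, so Proposition~\ref{prop:baire} says nothing about wave operators until a trapped vector is found in the absolutely continuous subspace. The rest of the paper, from Section~\ref{sec:one} on, proves the following.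

\begin{proposition}\label{prop:exist}
Let $d\ge2$. There is $V_0\in L_\infty(\mathbb R^d)$, $0\le V_0\le2d$, such that for every $\rho\in(0,d)$ the subspace $\mathcal H_{ac}(H_0)$ contains a real-valued vector that is $\rho$-trapped for $H_0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:baire} and~\ref{prop:exist}]
Let $V_0$ and $\varphi$ be as in Proposition~\ref{prop:exist}, and let $X$ be one of the four spaces. The operators $H$ and $H_0$ commute with complex conjugation and $\varphi$ is real, so $\overline{e^{iHt}e^{-iH_0t}\varphi}=e^{-iHt}e^{iH_0t}\varphi$. Hence the limit at $-\infty$ exists if and only if the limit at $+\infty$ exists, and (b) follows from Proposition~\ref{prop:baire}. The space $X$ is a complete metric space (the cones are closed subsets of $X_\rho$ and $S_\rho$), so by the Baire theorem there is $V\in X$ for which neither limit exists. Since $P_0^{(ac)}\varphi=\varphi$, neither wave operator exists for this $V$. This proves (a).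
\end{proof}

\begin{remark}[The ceiling $r^d$]\label{rem:ceiling}
This remark is not used in the proof; it shows where the exponent $d$ comes from. \emph{Let $d\ge1$, let $\varphi\in\mathcal H_{ac}(H_0)$ be a unit vector, and let $r_n\ge1$, $\tau_n>0$ be such that $q_n\to0$. Then $\tau_n\le Cr_n^d$ for large $n$.} So an absolutely continuous vector can be $\rho$-trapped only if $\rho<d$: Proposition~\ref{prop:exist} covers the whole possible range, and this method cannot reach $\rho=d$.

To prove the claim, let $p$ be the density of $\mu_\varphi$ and $\varphi'=\mathbf 1_S(H_0)\varphi$ with $S=\{E:|E|\le R,\ p(E)\le R\}$, where $R$ is so large that $\|\varphi-\varphi'\|\le\frac14$. The spectral measure of $\xi=e^{H_0}\varphi'$ has density at most $M=Re^{2R}$. For $\psi\in\mathcal H$ and a Borel set $K$, the Cauchy--Schwarz inequality gives $|\langle\psi,\mathbf 1_K(H_0)\xi\rangle|^2\le\mu_\psi(K)M|K|$. So the measure $\langle\psi,\mathbf 1_K(H_0)\xi\rangle$ has a density $s$; dividing by $|K|^2$ and shrinking intervals $K$ to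 a point bounds $|s|^2$ a.e.\ by $M$ times the density of the absolutely continuous part of $\mu_\psi$. By Plancherel's theorem, $\int|\langle\psi,e^{-iH_0t}\xi\rangle|^2dt=2\pi\int|s|^2dE\le2\pi M\|\psi\|^2$. Take $\psi=G^*e_j$, where $G=\mathbf 1_{|x|\le r}e^{-H_0}$ and $(e_j)$ is an orthonormal basis, and sum over $j$:
\[
\int_{\mathbb R}\|\mathbf 1_{|x|\le r}e^{-iH_0t}\varphi'\|^2dt=\int_{\mathbb R}\|Ge^{-iH_0t}\xi\|^2dt\le2\pi M\|G\|_{HS}^2 .
\]
The Trotter product formula and the positivity of the heat kernel give $|e^{-H_0}F|\le e^{\|V_0\|_\infty}e^{\Delta}|F|\le C_1\|F\|$ a.e. Applying this to finite combinations $F=\sum c_je_j$ with rational coefficients gives $\sum_j|(e^{-H_0}e_j)(x)|^2\le C_1^2$ a.e., hence $\|G\|_{HS}^2\le Cr^d$. Finally $\|\mathbf 1_{|x|\le r_n}e^{-iH_0t}\varphi'\|\ge1-q_n-\frac14\ge\frac12$ for $0\le t\le\tau_n$ and large $n$, so $\tau_n/4\le Cr_n^d$.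
\end{remark}

\section{One barrier on the half-line}\label{sec:one}

A \emph{barrier potential} is the indicator function $q$ of a union of disjoint compact intervals in $(0,\infty)$, only finitely many of which meet any bounded set. The operator $h_q=-\frac{d^2}{dx^2}+q$ on $L_2(0,\infty)$ with domain $\mathcal D=\{y\in H^2(0,\infty):y(0)=0\}$ is self-adjoint and nonnegative. For $z\in\mathbb C$ let $u(x,z)$ be the solution of
\[
-u''+qu=zu,\qquad u(0,z)=0,\quad u'(0,z)=1 .
\]
The functions $u$ and $u'$ are jointly continuous in $(x,z)$, entire in $z$, and real for real $z$. For $E>0$ put $k=\sqrt E$ and define the \emph{amplitude}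
\[
A(x,E)=\bigl(k^2u(x,E)^2+u'(x,E)^2\bigr)^{1/2}>0 .
\]
Then $A(0,E)=1$, and $A$ is constant in $x$ on every interval where $q=0$, because there $(k^2u^2+u'^2)'=2u'(k^2u+u'')=0$. When there are finitely many barriers, the final amplitude determines the spectral measure. The next lemma is the Weyl--Titchmarsh expansion \cite[Ch.~9]{CL} with the measure made explicit; we derive it directly.

\begin{lemma}[Spectral density]\label{lem:density}
Let $q=0$ on $(M,\infty)$ and $\nu(E)=k/(\pi A(M,E)^2)$ for $E>0$. Let $g\in L_2(0,\infty)$ be real with bounded support and $\tilde g(E)=\int u(x,E)g(x)\,dx$. Then $d\mu_g=\tilde g^2\nu\,dE$ on $(0,\infty)$, and for every bounded Borel function $F$ vanishing outside a compact subset of $(0,\infty)$,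
\begin{equation}\label{eq:expansion}
\bigl(F(h_q)g\bigr)(x)=\int F(E)\,\tilde g(E)\,\nu(E)\,u(x,E)\,dE .
\end{equation}
The right side is $C^1$ in $x$ and may be differentiated under the integral sign.
\end{lemma}

\begin{proof}
No $E>0$ is an eigenvalue: an eigenfunction would be a square integrable combination of $\sin kx$ and $\cos kx$ on $(M,\infty)$, hence zero there, hence zero. For $\operatorname{Re}z>0$, $\operatorname{Im}z\ge0$ let $\psi(x,z)$ be the solution of $-\psi''+q\psi=z\psi$ equal to $e^{i\sqrt z\,x}$ for $x\ge M$, with the principal square root. It is jointly continuous in $(x,z)$. The Wronskian $\psi u'-\psi'u$ does not depend on $x$. At $x=0$ it equals $\psi(0,z)$; for $z=E>0$ and $x=M$ it equals $e^{ikM}(u'(M)-iku(M))$. Hence $|\psi(0,E)|=A(M,E)>0$.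

For $\operatorname{Im}z>0$ the function $\psi$ is square integrable, and $(h_q-z)^{-1}$ has the kernel $G_z(x,y)=u(\min(x,y),z)\,\psi(\max(x,y),z)/\psi(0,z)$, while $(h_q-\bar z)^{-1}$ has the kernel $\overline{G_z}$. As $\varepsilon\downarrow0$, $G_{E+i\varepsilon}(x,y)\to G_E(x,y)$ uniformly for $E$ in compact subsets of $(0,\infty)$ and bounded $x,y$. Stone's formula states that, if $E_1<E_2$ are not eigenvalues of a self-adjoint operator $T$, then $\mathbf 1_{(E_1,E_2)}(T)$ is the weak limit of $\frac1{2\pi i}\int_{E_1}^{E_2}[(T-E-i\varepsilon)^{-1}-(T-E+i\varepsilon)^{-1}]\,dE$. For real $g_1$ with bounded support and $0<E_1<E_2$ it gives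
\[
\langle g_1,\mathbf 1_{(E_1,E_2)}(h_q)g\rangle=\frac1\pi\int_{E_1}^{E_2}\!\!\iint g_1(x)\operatorname{Im}G_E(x,y)\,g(y)\,dx\,dy\,dE .
\]
For real $E$, the function $\operatorname{Im}(\psi/\psi(0))$ solves the equation and vanishes at $0$, so it equals $u\operatorname{Im}(\psi'(0)/\psi(0))$. The quantity $\operatorname{Im}(\bar\psi\psi')$ has derivative $\operatorname{Im}(|\psi'|^2+(q-E)|\psi|^2)=0$ and equals $k$ for $x\ge M$. Therefore $\operatorname{Im}(\psi'(0)/\psi(0))=k/|\psi(0)|^2=\pi\nu$ and $\operatorname{Im}G_E(x,y)=\pi\nu(E)u(x,E)u(y,E)$. Thus the measure $S\mapsto\langle g_1,\mathbf 1_S(h_q)g\rangle$ equals $\tilde g_1\tilde g\,\nu\,dE$ on $(0,\infty)$. The choice $g_1=g$ gives $\mu_g$. Integrating $F$ against this measure and using Fubini's theorem shows that the two sides of \eqref{eq:expansion} have the same inner product with every $g_1$. The last assertion holds by the joint continuity of $u$ and $u'$.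
\end{proof}

For $q=0$ we have $u=k^{-1}\sin kx$, $\nu=k/\pi$, and \eqref{eq:expansion} is the sine transform. To see what a barrier does to the amplitude, take $E\in(0,1)$, below the top of the barrier, and put
\[
\kappa=\sqrt{1-E},\qquad\beta\in(0,\tfrac\pi2):\quad\sin\beta=k,\quad\cos\beta=\kappa .
\]

\begin{lemma}[Crossing a barrier]\label{lem:cross}
Let $J\subset(0,1)$ be a compact interval, $E\in J$, $s\ge0$, and let $y\not\equiv0$ be a real solution of $-y''+y=Ey$ on $[L,L+s]$. Write $(ky(L),y'(L))=A(\sin\theta,\cos\theta)$ with $A>0$, let $B^2=k^2y(L+s)^2+y'(L+s)^2$ with $B>0$, and let $\Theta=\theta+\beta$. Then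
\begin{equation}\label{eq:cross}
cA^2\bigl(e^{2\kappa s}\sin^2\Theta+e^{-2\kappa s}\bigr)\le B^2\le CA^2\bigl(e^{2\kappa s}\sin^2\Theta+e^{-2\kappa s}\bigr)
\end{equation}
with $c,C>0$ depending only on $J$. In particular $C_0^{-1}e^{-\kappa s}\le B/A\le C_0e^{\kappa s}$ for some $C_0=C_0(J)\ge1$.
\end{lemma}

\begin{proof}
Let $p_\pm=\kappa y\pm y'$. Since $y''=\kappa^2y$, we have $p_\pm'=\pm\kappa p_\pm$. At $x=L$,
\[
p_\pm=A\bigl(\tfrac\kappa k\sin\theta\pm\cos\theta\bigr)=\tfrac Ak\sin(\theta\pm\beta),
\]
so at $x=L+s$ we have $p_+=\frac Ake^{\kappa s}\sin\Theta$ and $p_-=\frac Ake^{-\kappa s}\sin(\Theta-2\beta)$. There $B^2=\frac{k^2}{4\kappa^2}(p_++p_-)^2+\frac14(p_+-p_-)^2$, which lies between $\frac12\min(1,k^2/\kappa^2)$ and $\frac12\max(1,k^2/\kappa^2)$ times $p_+^2+p_-^2$. This gives the upper bound. For the lower bound, the subtraction formula for the sine gives $2k\kappa=\sin2\beta\le|\sin\Theta|+|\sin(\Theta-2\beta)|$, so $\sin^2\Theta+\sin^2(\Theta-2\beta)\ge2k^2\kappa^2$ and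
\[
e^{2\kappa s}\sin^2\Theta+e^{-2\kappa s}\sin^2(\Theta-2\beta)\ge\tfrac12e^{2\kappa s}\sin^2\Theta+k^2\kappa^2e^{-2\kappa s}.
\]
On $J$ both $k$ and $\kappa$ are bounded below.
\end{proof}

\begin{example}[One barrier of logarithmic width]\label{ex:one}
Fix $a>0$, let $q=\mathbf 1_{[L,L+a\log L]}$ with $L$ large, and put $b(E)=2a\kappa$, so that $e^{2\kappa a\log L}=L^{b}$. Write $\asymp$ for two-sided bounds with constants depending only on $J$ and $a$. On $[0,L]$ we have $u=k^{-1}\sin kx$, so $A=1$, $\theta=kL$, and Lemmas~\ref{lem:density} and~\ref{lem:cross} give, for $E\in J$,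
\[
\nu(E)\asymp\frac1{L^{b}\sin^2\Theta+L^{-b}},\qquad\Theta=kL+\beta,\qquad\Theta'(E)=\frac L{2k}+\frac1{2k\kappa}\asymp L .
\]
The points $E_j$ with $\Theta(E_j)=j\pi$ have spacing $\asymp L^{-1}$, and between neighbors $L^{b(E)}$ changes by a bounded factor, since $b'$ is bounded on $J$ and $L^{-1}\log L$ is bounded. Where $|\sin\Theta|\ge\frac12$ the density is $\asymp L^{-b}$. For $|E-E_j|\le L^{-1-b(E_j)}$ we have $|\sin\Theta|\le CL^{-b}$, and the density is $\asymp L^b$. So $\nu$ has peaks of height $L^b$, width $L^{-1-b}$ and mass $L^{-1}$. Two consequences point in opposite directions. First, an interval of length $\varepsilon=L^{-1-b}$ carries mass $\asymp\varepsilon^{1/(1+b)}$, so no H\"older bound of order better than $1/(1+b)$ holds uniformly in $L$. Second, the factor $e^{-itE}$ cannot distinguish a peak from a point mass before the time $L^{1+b}$, so one expects a state to remain to the left of the barrier until then. In the language of particles, a round trip takes time of order $L$ and each arrival at the barrier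 leaks a fraction $L^{-b}$.
\end{example}

\section{Sparse barriers}\label{sec:sparse}

Definition~\ref{def:trapped} requires trapping at infinitely many scales, so we need infinitely many barriers. We place them so far apart that Example~\ref{ex:one} describes each scale separately: the barriers before the $n$-th one change all quantities by factors smaller than any power of its distance $L_n$, and the barriers after it are out of reach during the relevant times.

From now on $d\ge2$ and $a=d-1$. Choose $L_1\ge10$ such that $a\log L\le L$ for all $L\ge L_1$, and put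
\[
L_{n+1}=e^{L_n},\qquad M_n=L_n+a\log L_n,\qquad M_0=0 .
\]
Then $M_n\le2L_n\le L_{n+1}/2$ for $n\ge1$. Let
\[
v=\sum_{n\ge1}\mathbf 1_{[L_n,M_n]},\qquad v^{(n)}=\sum_{j=1}^n\mathbf 1_{[L_j,M_j]},\qquad h=h_v,\qquad h^{(n)}=h_{v^{(n)}},
\]
and $b(E)=2a\kappa=2(d-1)\sqrt{1-E}$ for $E\in(0,1)$. For a compact interval $J\subset(0,1)$ with nonempty interior let $b_+=\max_Jb$ and $b_-=\min_Jb>0$. The one-dimensional result is as follows.

\begin{proposition}\label{prop:oned}
For every such $J$ there is a real unit vector $f\in\mathcal D$ with the following properties, where $\mu_f$ is the spectral measure for $h$.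
\begin{itemize}
\item[(i)] For every $\alpha\in(0,1/(1+b_+))$ there is $C$ with $\int_0^T|\hat\mu_f(t)|^2dt\le CT^{1-\alpha}$ for all $T\ge1$.
\item[(ii)] For every $\sigma\in[1,1+b_-)$, $\ \sup_{0\le t\le L_n^\sigma}\|\mathbf 1_{(M_n,\infty)}e^{-ith}f\|\to0$ as $n\to\infty$.
\end{itemize}
\end{proposition}

Fix $J$, a compact interval $I\subset\operatorname{int}J$ with nonempty interior, and a real $\chi\in C_c^\infty(\mathbb R)$, $\chi\not\equiv0$, with $\operatorname{supp}\chi\subset I$. In Sections~\ref{sec:sparse}--\ref{sec:escape}, $C$ and $c$ are positive constants that may change from line to line and may depend on $d,J,I,\chi$ and the function $g$ chosen below, but not on $n,E,\varepsilon,t,T$; a subscript marks dependence on a further parameter.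

\subsection*{The vector $f$}
The spectrum of $h$ contains $[0,\infty)$. Indeed, let $\phi\in C_c^\infty(0,1)$ with $\|\phi\|=1$, $\ell_n=L_{n+1}-M_n\to\infty$ and $\phi_n(x)=\ell_n^{-1/2}e^{ikx}\phi((x-M_n)/\ell_n)$ for $k\ge 0$. These unit vectors are supported where $v=0$, and $\|(h-k^2)\phi_n\|\le2k\ell_n^{-1}\|\phi'\|+\ell_n^{-2}\|\phi''\|\to0$. Hence $\|\chi(h)\|=\max|\chi|>0$, and by density there is $g\in C_c^\infty(0,\infty)$ with $\chi(h)g\ne0$. The operator $\chi(h)$ commutes with complex conjugation, so we may replace $g$ by its real or imaginary part and then rescale it. We obtain a real $g\in C_c^\infty(0,\infty)$ such that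
\[
f=\chi(h)g\ \text{ is real},\qquad\|f\|=1,\qquad f\in\mathcal D .
\]
Fix $R$ with $\operatorname{supp}g\subset(0,R)$ and $n_0\ge1$ with $L_{n_0+1}\ge2R$.

\subsection*{The earlier barriers}
Let $u(x,E)$ and $A(x,E)$ refer to the potential $v$. On $[0,L_{n+1}]$ they coincide with the same objects for $v^{(n)}$. Put $A_n(E)=A(L_n,E)$, $B_n(E)=A(M_n,E)$, and write $(ku,u')(L_n,E)=A_n(\sin\theta_n,\cos\theta_n)$ with $\theta_n$ smooth on $J$; this is possible because the vector is smooth in $E$ and never zero. Let $\Theta_n=\theta_n+\beta$, $Q_0=1$ and $Q_n=\prod_{j\le n}C_0L_j^a$ with $C_0$ from Lemma~\ref{lem:cross}.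

\begin{lemma}\label{lem:apriori}
For $n\ge1$ and $E\in J$,
\begin{align}
&Q_{n-1}^{-1}\le A(x,E)\le Q_{n-1}\qquad(0\le x\le L_n),\label{eq:amp}\\
&\frac1{B_n}\le CQ_{n-1}\min\Bigl(L_n^{b_+/2},\ \frac{L_n^{-b_-/2}}{|\sin\Theta_n|}\Bigr),\label{eq:B}\\
&Q_{n-1}\le C_\eta L_n^\eta\qquad\text{for every }\eta>0.\label{eq:Q}
\end{align}
\end{lemma}

\begin{proof}
The amplitude starts at $1$ and is constant between barriers. By Lemma~\ref{lem:cross} and $\kappa\le1$, crossing all or part of the $j$-th barrier multiplies it by a factor between $(C_0L_j^a)^{-1}$ and $C_0L_j^a$. This is \eqref{eq:amp}. The lower bound in \eqref{eq:cross} with $s=a\log L_n$, $e^{2\kappa s}=L_n^{b(E)}$ and $A_n\ge Q_{n-1}^{-1}$ gives \eqref{eq:B}. Since $L_{j+1}\ge2L_j$, we have $\log L_{n-1}=L_{n-2}\ge10\cdot2^{n-3}\ge n$ for $n\ge3$. Hence $\log Q_{n-1}\le n(\log C_0+a\log L_{n-1})\le C(\log L_{n-1})^2=C(\log\log L_n)^2=o(\log L_n)$, which is \eqref{eq:Q}.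
\end{proof}

For $n\ge n_0$ the function $\tilde g(E)=\int u(x,E)g(x)\,dx$ is the same for $v$ and $v^{(n)}$, and it is bounded on $J$. Let $\mu_g$ and $\mu_g^{(n)}$ be the spectral measures of $g$ for $h$ and $h^{(n)}$. By Lemma~\ref{lem:density} and \eqref{eq:B}, on $J$,
\begin{equation}\label{eq:nu}
d\mu_g^{(n)}=\tilde g^2\nu_n\,dE,\qquad\nu_n=\frac k{\pi B_n^2}\le CD_n,\qquad D_n:=Q_{n-1}^2L_n^{b_+}\ge1 .
\end{equation}

\subsection*{The later barriers}
The Schr\"odinger group has no finite speed of propagation, but the wave group does. We shall express the functions of $h$ that we need through $\cos(\tau\sqrt h)$.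

\begin{lemma}[Finite speed]\label{lem:speed}
For $n\ge n_0$ and $|\tau|\le L_{n+1}/2$, $\ \cos(\tau\sqrt h)\,g=\cos(\tau\sqrt{h^{(n)}})\,g$.
\end{lemma}

\begin{proof}
Let $q=v^{(n)}$ and $y(\tau)=\cos(\tau\sqrt{h^{(n)}})g$, a real function, even in $\tau$. Since $g\in\mathcal D$, the spectral theorem shows that $y$ is continuous with values in $\mathcal D$, $C^1$ with values in the domain of $\sqrt{h^{(n)}}$, and $C^2$ with values in $L_2$; the graph norms of the two domains are equivalent to the $H^2$ and $H^1$ norms. Moreover $y_{\tau\tau}=y_{xx}-qy$, $y(0)=g$, $y_\tau(0)=0$. As $H^1(0,\infty)$ embeds in the bounded continuous functions, $y,y_\tau,y_x$ are jointly continuous in $(\tau,x)$, and the energy density $\frac12(y_\tau^2+y_x^2+qy^2)$ is $C^1$ in $\tau$ with values in $L_1$. Hence $e(\tau)=\frac12\int_{R+\tau}^\infty(y_\tau^2+y_x^2+qy^2)\,dx$, $\tau\ge0$, is continuous, and it is differentiable except at the finitely many $\tau$ for which $q$ jumps at $R+\tau$. Using $y_\tau y_{\tau\tau}+y_xy_{x\tau}+qyy_\tau=(y_\tau y_x)_x$,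 we find
\[
e'(\tau)=-\Bigl[\tfrac12(y_\tau^2+y_x^2+qy^2)+y_\tau y_x\Bigr]_{x=R+\tau}\le0 ,
\]
where $q\ge0$ is used. Since $e(0)=0$ and $e\ge0$, we get $e\equiv0$. So $y_x=0$ for $x>R+\tau$, and $y=0$ there because $y\in L_2$. For $|\tau|\le L_{n+1}/2\le L_{n+1}-R$ the function $y(\tau)$ is supported in $[0,L_{n+1}]$, where $v=v^{(n)}$ a.e.; thus $y_{\tau\tau}=-hy$. The difference $z=y-\cos(\tau\sqrt h)g$ satisfies $z_{\tau\tau}=-hz$, $z(0)=z_\tau(0)=0$, and $\|z_\tau\|^2+\langle z,hz\rangle$ is constant, hence zero. So $z_\tau=0$ and $z=0$.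
\end{proof}

\section{H\"older continuity of the spectral measure}\label{sec:holder}

The mass of $\mu_g$ in a window of size $\varepsilon$ is determined by the wave group up to time $1/\varepsilon$, provided that the window is smoothed by a kernel whose Fourier transform has compact support. A nonnegative kernel of this kind gives an upper bound for the mass. We use
\[
\Phi(y)=\Bigl(\frac{\sin(y/2)}{y/2}\Bigr)^2=\int_{-1}^1(1-|\tau|)e^{i\tau y}\,d\tau ,
\]
which satisfies $\Phi\ge0$, $\Phi(y)\le4y^{-2}$, $\int\Phi<\infty$, and $\Phi\ge(1-\frac1{24})^2\ge0.9$ on $[-1,1]$ because $\sin s\ge s-s^3/6$ for $s\ge0$.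

\begin{lemma}\label{lem:holder}
For every $\alpha\in(0,1/(1+b_+))$, $\ \mu_g([E-\varepsilon,E+\varepsilon])\le C_\alpha\varepsilon^\alpha$ for $E\in I$ and $0<\varepsilon\le1$.
\end{lemma}

\begin{proof}
Let $\omega(\varepsilon)=\sup_{E\in I}\mu_g\{E'\ge0:|\sqrt{E'}-\sqrt E|\le\varepsilon\}$, a nondecreasing function bounded by $\|g\|^2$. Since $|\sqrt{E'}-\sqrt E|\le|E'-E|/\sqrt E\le C|E'-E|$, it suffices to prove $\omega(\varepsilon)\le C_\alpha\varepsilon^\alpha$ for all $\varepsilon>0$, and for $\varepsilon\ge2/L_{n_0+1}$ this is trivial. We first show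
\begin{equation}\label{eq:level}
\omega(\varepsilon)\le CD_n\varepsilon\qquad\text{for }\ n\ge n_0,\quad 2/L_{n+1}\le\varepsilon\le1 .
\end{equation}
For $s,k\in\mathbb R$, $\ \Phi(\frac{s-k}\varepsilon)+\Phi(\frac{s+k}\varepsilon)=2\int_{-1}^1(1-|\tau|)\cos\frac{\tau k}\varepsilon\cos\frac{\tau s}\varepsilon\,d\tau$. Put $s=\sqrt{E'}$, $k=\sqrt E$ with $E\in I$, and integrate against $\mu_g$:
\[
\int\Bigl[\Phi\bigl(\tfrac{\sqrt{E'}-k}\varepsilon\bigr)+\Phi\bigl(\tfrac{\sqrt{E'}+k}\varepsilon\bigr)\Bigr]d\mu_g(E')=2\int_{-1}^1(1-|\tau|)\cos\tfrac{\tau k}\varepsilon\,\bigl\langle g,\cos(\tfrac\tau\varepsilon\sqrt h)g\bigr\rangle\,d\tau .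
\]
The same identity holds for $h^{(n)}$ and $\mu_g^{(n)}$. If $1/\varepsilon\le L_{n+1}/2$, the right sides agree by Lemma~\ref{lem:speed}, so the left side may be computed with $\mu_g^{(n)}$. By \eqref{eq:nu} and the substitution $s=\sqrt{E'}$, the part of the first term over $J$ is at most $CD_n\int\Phi(\frac{s-k}\varepsilon)\,ds\le CD_n\varepsilon$. For $E'\ge0$ outside $J$ we have $|\sqrt{E'}-k|\ge c$, since $I$ lies in the interior of $J$, and for all $E'\ge0$ we have $\sqrt{E'}+k\ge c$. So the remaining parts are at most $C\varepsilon^2\|g\|^2\le CD_n\varepsilon$. The left side, computed with $\mu_g$, is at least $0.9\,\mu_g\{|\sqrt{E'}-k|\le\varepsilon\}$. This proves \eqref{eq:level}.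

Now let $2/L_{n+1}\le\varepsilon<2/L_n$ with $n\ge n_0+1$, and let $\eta>0$. There are two bounds, corresponding to the height and to the mass of the peaks in Example~\ref{ex:one}. By \eqref{eq:level} and \eqref{eq:Q}, $\omega(\varepsilon)\le C_\eta L_n^{b_++\eta}\varepsilon$. By monotonicity and \eqref{eq:level} at level $n-1$, $\omega(\varepsilon)\le\omega(2/L_n)\le CD_{n-1}L_n^{-1}\le C_\eta L_n^{-1+\eta}$, because $D_{n-1}\le CL_{n-1}^{b_++1}=C(\log L_n)^{b_++1}$. Take the geometric mean of the two bounds with weights $\alpha_0=1/(1+b_+)$ and $1-\alpha_0$. Since $b_+\alpha_0-(1-\alpha_0)=0$ and $L_n<2/\varepsilon$,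
\[
\omega(\varepsilon)\le C_\eta L_n^\eta\varepsilon^{\alpha_0}\le C_\eta\varepsilon^{\alpha_0-\eta}.
\]
Choose $\eta=\alpha_0-\alpha$.
\end{proof}

The next lemma converts bounds on the mass of short intervals into bounds on time averages. It is used here and again in Section~\ref{sec:escape}.

\begin{lemma}\label{lem:gauss}
Let $m$ be a finite complex Borel measure on $\mathbb R$, $\hat m(t)=\int e^{-itE}dm(E)$, and $0<\Lambda\le T$. Then, with an absolute constant $C$,
\[
\int_0^T|\hat m(t)|^2dt\le CT\,|m|(\mathbb R)\,\sup\{|m|(K):K\text{ an interval},\ |K|\le1/\Lambda\}.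
\]
\end{lemma}

\begin{proof}
Since $1\le e\cdot e^{-t^2/T^2}$ on $[0,T]$ and $\int_{\mathbb R}e^{-t^2/T^2}e^{-ity}dt=\sqrt\pi\,Te^{-T^2y^2/4}$,
\[
\int_0^T|\hat m|^2dt\le e\int_{\mathbb R}e^{-t^2/T^2}|\hat m|^2dt\le e\sqrt\pi\,T\iint e^{-T^2(E-E')^2/4}\,d|m|(E)\,d|m|(E').
\]
Fix $E'$. For $j\ge0$ the set $\{E:j/\Lambda\le|E-E'|<(j+1)/\Lambda\}$ is a union of two intervals of length $1/\Lambda$, and on it the Gaussian is at most $e^{-j^2/4}$ because $T\ge\Lambda$. Sum over $j$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:oned}(i)]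
The measure $\mu_f=\chi^2\mu_g$ has mass $1$ and support in $I$. An interval $K$ with $|K|\le1/T\le1$ that meets $I$ at a point $E$ is contained in $[E-1/T,E+1/T]$, so $\mu_f(K)\le C_\alpha T^{-\alpha}$ by Lemma~\ref{lem:holder}. Apply Lemma~\ref{lem:gauss} with $\Lambda=T$.
\end{proof}

\section{Slow escape}\label{sec:escape}

We prove Proposition~\ref{prop:oned}(ii). Let $1\le\sigma<1+b_-$, $T_n=L_n^\sigma$ and $n\ge n_0$. The plan is to replace $h$ by $h^{(n)}$, to write the mass beyond $M_n$ as the time integral of the flux through $M_n$, and to bound the flux by the expansion \eqref{eq:expansion}, in which it carries the factor $1/B_n$. This factor is small, of order $L_n^{-b/2}$, for most energies, but large at the peaks. So it must be averaged over the phase $\Theta_n$, and we need to know how fast the phase turns.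

\subsection*{Step 1: reduction to $h^{(n)}$}
The function $F_t(s)=e^{-its^2}\chi(s^2)$ is even and belongs to $C_c^\infty(\mathbb R)$. Hence $F_t(s)=\int\check F_t(\tau)\cos(\tau s)\,d\tau$ with $\check F_t(\tau)=\frac1{2\pi}\int F_t(s)e^{-i\tau s}ds$, and two integrations by parts give $|\check F_t(\tau)|\le(2\pi\tau^2)^{-1}\|F_t''\|_{L_1}\le C(1+|t|)^2\tau^{-2}$. By the spectral theorem $e^{-ith}\chi(h)g=F_t(\sqrt h)g=\int\check F_t(\tau)\cos(\tau\sqrt h)g\,d\tau$, and the same formula holds for $y_n(t):=e^{-ith^{(n)}}\chi(h^{(n)})g$ with $h^{(n)}$ in place of $h$. By Lemma~\ref{lem:speed},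
\begin{equation}\label{eq:reduce}
\sup_{0\le t\le T_n}\|e^{-ith}f-y_n(t)\|\le2\|g\|\sup_{0\le t\le T_n}\int_{|\tau|>L_{n+1}/2}|\check F_t(\tau)|\,d\tau\le\frac{C(1+L_n^\sigma)^2}{e^{L_n}}\to0 .
\end{equation}
It therefore suffices to show that $P_n(t)=\|\mathbf 1_{(M_n,\infty)}y_n(t)\|^2$ tends to zero uniformly for $0\le t\le T_n$. At $t=0$, $P_n(0)^{1/2}\le\|\mathbf 1_{(M_n,\infty)}f\|+\|f-y_n(0)\|\to0$ by \eqref{eq:reduce}.

\subsection*{Step 2: the flux}
Since $\chi$ has compact support, $y=y_n(t)$ is $C^1$ in $t$ with values in $\mathcal D$, and $\partial_ty=-ih^{(n)}y=iy''$ on $(M_n,\infty)$. Integration by parts gives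
\[
P_n'(t)=2\operatorname{Re}\int_{M_n}^\infty i\bar yy''\,dx=2\operatorname{Re}\Bigl[-i(\bar yy')(M_n,t)-i\int_{M_n}^\infty|y'|^2dx\Bigr]=2\operatorname{Im}(\bar yy')(M_n,t).
\]
So for $0\le t\le T_n$,
\begin{equation}\label{eq:flux}
P_n(t)\le P_n(0)+2\Bigl(\int_0^{T_n}|y(M_n,\tau)|^2d\tau\Bigr)^{1/2}\Bigl(\int_0^{T_n}|y'(M_n,\tau)|^2d\tau\Bigr)^{1/2}.
\end{equation}
By Lemma~\ref{lem:density} with $F(E)=e^{-i\tau E}\chi(E)$, the functions $y(M_n,\tau)$ and $y'(M_n,\tau)$ are the Fourier transforms of the measures $\chi\tilde g\nu_nu(M_n,\cdot)\,dE$ and $\chi\tilde g\nu_nu'(M_n,\cdot)\,dE$. Since $k|u(M_n)|\le B_n$, $|u'(M_n)|\le B_n$ and $\nu_n\le B_n^{-2}$, both densities are bounded by $C\mathbf 1_J/B_n$. We apply Lemma~\ref{lem:gauss} with $T=T_n$ and $\Lambda=L_n$, the inverse spacing of the peaks; the hypothesis $\sigma\ge1$ gives $\Lambda\le T$. Each time integral in \eqref{eq:flux} is at most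
\begin{equation}\label{eq:fluxbound}
CT_n\Bigl(\int_J\frac{dE}{B_n}\Bigr)\sup\Bigl\{\int_K\frac{dE}{B_n}:K\subset J\text{ an interval},\ |K|\le1/L_n\Bigr\}.
\end{equation}

\subsection*{Step 3: the speed of the phase}
We claim that for large $n$
\begin{equation}\label{eq:phase}
cL_n\le\Theta_n'(E)\le CQ_{n-1}^4L_n\qquad(E\in J).
\end{equation}
Let $\dot u=\partial_Eu$. Differentiating $u''=(v-E)u$ gives $\dot u''=(v-E)\dot u-u$, hence $(u'\dot u-u\dot u')'=u''\dot u-u\dot u''=u^2$. The bracket vanishes at $x=0$, so $(u'\dot u-u\dot u')(L_n)=\int_0^{L_n}u^2dx$. The polar angle of the vector $(ku,u')=A_n(\sin\theta_n,\cos\theta_n)$ has derivative $A_n^{-2}[u'\partial_E(ku)-ku\,\dot u']$, and $\partial_Ek=1/(2k)$. Therefore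
\[
\theta_n'(E)=\frac k{A_n^2}\int_0^{L_n}u^2dx+\frac{u(L_n)u'(L_n)}{2kA_n^2}.
\]
The last term is at most $1/(4k^2)$ in absolute value, and $\beta'=1/(2k\kappa)$; both are bounded on $J$. On the free interval $[M_{n-1},L_n]$, of length $\ell\ge L_n/2$, we have $u=\frac{A_n}k\sin(k(x-L_n)+\theta_n)$, so $A_n^{-2}\int_0^{L_n}u^2dx\ge k^{-2}(\frac\ell2-\frac1{2k})\ge cL_n-C$. By \eqref{eq:amp}, $u^2\le k^{-2}Q_{n-1}^2$ on $[0,L_n]$ and $A_n^{-2}\le Q_{n-1}^2$, so $A_n^{-2}\int_0^{L_n}u^2dx\le CQ_{n-1}^4L_n$. This proves \eqref{eq:phase}.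

\subsection*{Step 4: averaging over the phase}
Let $Y_1\ge Y_2>0$. Splitting at $|\vartheta|=Y_2/Y_1\le1$ and using $|\sin\vartheta|\ge\frac2\pi|\vartheta|$ on $[-\frac\pi2,\frac\pi2]$, we get
\[
\int_{-\pi/2}^{\pi/2}\min\Bigl(Y_1,\frac{Y_2}{|\sin\vartheta|}\Bigr)d\vartheta\le2Y_2+\pi Y_2\log\frac{\pi Y_1}{2Y_2}\le CY_2\Bigl(1+\log\frac{Y_1}{Y_2}\Bigr).
\]
The height $Y_1$ of the peak enters only through a logarithm. Let $K\subset J$ be an interval with $|K|\le1/L_n$. By the upper bound in \eqref{eq:phase}, $\Theta_n(K)$ has length at most $CQ_{n-1}^4$, so it is covered by at most $CQ_{n-1}^4$ periods of $|\sin|$ (recall that $Q_{n-1}\ge1$). By the lower bound, $\vartheta=\Theta_n(E)$ is a change of variables with $dE\le CL_n^{-1}d\vartheta$. Take $Y_1=L_n^{b_+/2}$ and $Y_2=L_n^{-b_-/2}$. Then \eqref{eq:B} and \eqref{eq:Q} give, for every $\eta>0$ and large $n$,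
\[
\int_K\frac{dE}{B_n}\le CQ_{n-1}^5L_n^{-1-b_-/2}\log L_n\le C_\eta L_n^{-1-b_-/2+\eta}.
\]
Covering $J$ by at most $CL_n$ such intervals gives $\int_JB_n^{-1}dE\le C_\eta L_n^{-b_-/2+\eta}$. Hence \eqref{eq:fluxbound} is at most $C_\eta L_n^{\sigma-1-b_-+2\eta}$, which tends to zero if $2\eta<1+b_--\sigma$. By \eqref{eq:flux}, $\sup_{0\le t\le T_n}P_n(t)\to0$, and with \eqref{eq:reduce} this proves Proposition~\ref{prop:oned}(ii).

\section{Products in $d$ dimensions}\label{sec:product}

The vector $f$ is trapped, but it is not absolutely continuous for $h$: otherwise Remark~\ref{rem:ceiling}, applied in dimension one to the odd extension of $f$ with $r_n=M_n$ and $\tau_n=L_n^\sigma$, $1<\sigma<1+b_-$, would give $L_n^\sigma\le CL_n$. This is where several dimensions are needed. For a sum of one-dimensional operators acting in different variables, the Fourier transform of the spectral measure of a product vector is the product of the one-dimensional transforms, and a finite measure whose Fourier transform is in $L_2(\mathbb R)$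 has an $L_2$ density by Plancherel's theorem.

With $d$ identical factors we would need $\int|\hat\mu_f|^{2d}dt<\infty$. Proposition~\ref{prop:oned}(i) does not give this: for $0<\alpha<1$ the indicator function $G$ of $\bigcup_{j\ge1}[2^j,2^j+2^{j(1-\alpha)}]$ satisfies $\int_0^TG^2dt\le CT^{1-\alpha}$, but no power of $G$ is integrable. We therefore dilate the factors independently, so that for typical dilations the bad times of different factors rarely coincide.

The energies are chosen so that $1+b$ is slightly smaller than $d$. Since $b(E)=2(d-1)\sqrt{1-E}$ equals $d-1$ at $E=\frac34$ and decreases in $E$, we let, for $m\ge1$,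
\[
J_m=\bigl[\tfrac34+\tfrac1{10m},\tfrac34+\tfrac1{5m}\bigr]\subset(\tfrac34,1),\qquad 1+b_+(J_m)<d,\qquad1+b_-(J_m)\to d\quad(m\to\infty).
\]
Let $f_m$ be the vector of Proposition~\ref{prop:oned} for $J=J_m$. The potential $v$ does not depend on $m$; this is why one $V_0$ serves all $\rho$.

\begin{lemma}\label{lem:dilate}
For almost every $\lambda\in[1,2]^d$ and all $m\ge1$, the function $t\mapsto\prod_{i=1}^d\hat\mu_{f_m}(\lambda_it)$ belongs to $L_2(\mathbb R)$.
\end{lemma}

\begin{proof}
Fix $m$ and choose $\alpha$ with $1/d<\alpha<1/(1+b_+(J_m))$, which is possible because $1+b_+(J_m)<d$. By Tonelli's theorem, the substitution $s=\lambda_it$ and Proposition~\ref{prop:oned}(i),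
\[
\int_{[1,2]^d}\!d\lambda\int_1^\infty\prod_{i=1}^d|\hat\mu_{f_m}(\lambda_it)|^2dt=\int_1^\infty\Bigl(\frac1t\int_t^{2t}|\hat\mu_{f_m}(s)|^2ds\Bigr)^ddt\le C\int_1^\infty t^{-d\alpha}dt<\infty .
\]
So the inner integral on the left is finite outside a null set of $\lambda$. The modulus of the product is even in $t$, since $\hat\mu(-t)=\overline{\hat\mu(t)}$, and is bounded by $1$. Discard the union over $m$ of the null sets.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
Fix $\lambda\in[1,2]^d$ as in Lemma~\ref{lem:dilate} and set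
\[
V_0(x)=\sum_{i=1}^d\lambda_i\,v\bigl(\sqrt{\lambda_i}\,|x_i|\bigr),\qquad0\le V_0\le\sum_{i=1}^d\lambda_i\le2d .
\]
Let $h_i=-\frac{d^2}{dx^2}+\lambda_iv(\sqrt{\lambda_i}|x|)$ on $L_2(\mathbb R)$ with domain $H^2(\mathbb R)$. The potential is even, so the subspace of odd functions reduces $h_i$. The map
\[
(U_iF)(y)=\sqrt2\,\lambda_i^{-1/4}F\bigl(y/\sqrt{\lambda_i}\bigr),\qquad y>0,
\]
is unitary from the odd functions onto $L_2(0,\infty)$, since $\|U_iF\|^2=2\int_0^\infty|F|^2dx=\|F\|^2$. It maps the odd functions in $H^2(\mathbb R)$ onto $\mathcal D$, and for such $F$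
\[
(U_ih_iF)(y)=\sqrt2\,\lambda_i^{-1/4}\bigl[-F''(y/\sqrt{\lambda_i})+\lambda_iv(y)F(y/\sqrt{\lambda_i})\bigr]=\lambda_i(hU_iF)(y).
\]
Hence $e^{-ith_i}U_i^{-1}=U_i^{-1}e^{-i\lambda_ith}$. Put
\[
\varphi_m(x)=\prod_{i=1}^d(U_i^{-1}f_m)(x_i),
\]
a real unit vector. The function $\Psi(t,x)=\prod_i(U_i^{-1}e^{-i\lambda_ith}f_m)(x_i)$ is a product of functions in $H^2(\mathbb R)$, so it lies in $H^2(\mathbb R^d)$, and the product rule gives $i\partial_t\Psi=H_0\Psi$. Then $e^{iH_0t}\Psi(t)$ is constant, that is, $\Psi(t)=e^{-iH_0t}\varphi_m$.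

\emph{Absolute continuity.} We have $\langle\varphi_m,e^{-iH_0t}\varphi_m\rangle=\prod_i\langle f_m,e^{-i\lambda_ith}f_m\rangle=\prod_i\hat\mu_{f_m}(\lambda_it)$, which is in $L_2(\mathbb R)$. So the spectral measure of $\varphi_m$ for $H_0$ has an $L_2$ density, and $\varphi_m\in\mathcal H_{ac}(H_0)$.

\emph{Trapping.} Let $0<\rho<d$. Choose $m$ with $1+b_-(J_m)>\max(\rho,1)$ and $\sigma$ with $\max(\rho,1)<\sigma<1+b_-(J_m)$. Put $r_n=2\sqrt d\,L_n$ and $\tau_n=L_n^\sigma/2$; then $\tau_nr_n^{-\rho}=\frac12(2\sqrt d)^{-\rho}L_n^{\sigma-\rho}\to\infty$. If $|x|>r_n$, then $|x_i|>2L_n\ge M_n$ for some $i$, and so $\sqrt{\lambda_i}|x_i|>M_n$ because $\lambda_i\ge1$. The map $U_i$ turns multiplication by the indicator function of $\{\sqrt{\lambda_i}|x_i|>M_n\}$ into multiplication by $\mathbf 1_{(M_n,\infty)}$, and every factor of $\Psi(t)$ has norm $1$. Therefore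
\[
\|\mathbf 1_{|x|>r_n}e^{-iH_0t}\varphi_m\|^2\le\sum_{i=1}^d\|\mathbf 1_{(M_n,\infty)}e^{-i\lambda_ith}f_m\|^2 .
\]
For $0\le t\le\tau_n$ we have $\lambda_it\le L_n^\sigma$ because $\lambda_i\le2$, so the right side tends to zero uniformly in such $t$ by Proposition~\ref{prop:oned}(ii). Thus $\varphi_m$ is $\rho$-trapped. The potential $V_0$ does not depend on $\rho$.
\end{proof}

By the argument given after Proposition~\ref{prop:exist}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}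

\bibitem{CL}
Coddington and Levinson, \emph{Theory of Ordinary Differential Equations}.

\bibitem{problem}
\emph{Scattering theory: some old and new problems},
\texttt{https://ems.press/content/book-chapter-files/27223}.

\end{thebibliography}
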